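# One symbol and nine membranes: universality of symport/antiport P systems

## 1. The guess that one symbol is too few, tested on one and two membranes

A P system with symport/antiport rules is a nested family of membranes that exchange objects in bulk, all at once, as much as possible. With several kinds of objects, one kind can play the role of a program state and another can be counted. Suppose now that there is only one kind of object. Then each region holds nothing but a number, no object can be told from another, and a rule that wants 5 objects will happily take them from a pile of 7. The answer one would first guess is that such systems cannot compute everything: there is nowhere to keep the program apart from the data. We test this guess, after fixing the model.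

**Definition (the model).** A P system with symport/antiport rules and $m$ membranes is $\Pi=(O,\mu,w_1,\dots,w_m,R_1,\dots,R_m)$. Here $O$ is a finite alphabet of objects (symbols), $\mu$ is a nesting structure of membranes $1,\dots,m$ with membrane 1 (the *skin*) outermost, $w_i$ is the finite multiset over $O$ initially in region $i$, and $R_i$ is a finite set of rules for membrane $i$. Every object is available in the environment in an unbounded number of copies. For nonempty multisets $x,y$, a membrane may have *symport* rules $x/\lambda$ (send $x$ out) and $\lambda/x$ (bring $x$ in), and *antiport* rules $x/y$ (send $x$ out of the region enclosed by the membrane and simultaneously bring $y$ in from the surrounding region, or from the environment for the skin). A step applies rules nondeterministically in the maximally parallel manner: the chosen multiset of rule applications cannot be enlarged using objects that are still unused. Objects moved in a step can be used only from the next step on. A configuration is halting iff no rule is applicable, and a computation is successful iff it halts.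

**Definition (two modes).** In *generating* mode, one region is the output region, and the result of a halting computation is the number of objects there at halting. In *accepting* mode, a symbol $a$ and a region are designated; the input $n$ is given by adding $a^n$ to the initial contents of that region, and $n$ is accepted iff some computation from this start halts. We write $NO_sP_m$ (generating) and $N_aO_sP_m$ (accepting) for the families of sets of non-negative integers obtained with at most $s$ symbols and at most $m$ membranes. $NRE$ is the family of recursively enumerable sets of non-negative integers, and $NFIN$ that of the finite ones.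

With one symbol a multiset is a number, and $a/b$ means: $a$ objects out, $b$ objects in. Rule sizes are not bounded.

*Example of a maximal step.* One membrane, content 5, rules $2/1$ and $3/\lambda$. The choice $\{3/\lambda\}$ leaves 2 objects unused, and $2/1$ could still be added, so it is not maximal. The maximal choices are $\{2/1,2/1\}$, with new content $1+2=3$, and $\{2/1,3/\lambda\}$, with new content $1$. From 3 one gets $2$ (by $2/1$) or $0$ (by $3/\lambda$); from 2 one gets 1. Contents 0 and 1 are halting. So the system generates $\{0,1\}$.

The first test confirms the guess.

**Proposition 2.** $NO_1P_1=NFIN$. In particular one membrane is not enough for generation.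

*Proof.* If the skin has no rules, the set generated is $\{|w_1|\}$. If the skin has a rule $\lambda/y$, this rule is always applicable, nothing halts, and the set is $\emptyset$. Otherwise let $a\ge1$ be the smallest left-hand size of a rule. A content is halting iff it is less than $a$, so only numbers below $a$ can be generated: a finite set.

Conversely, $\emptyset$ is generated by $w_1=1$ with the rule $1/1$, which is applicable forever. Let $F\neq\emptyset$ be finite and $r=1+\max F$. Take $w_1=r$ and the rules $r/f$ for $f\in F$ (for $f=0$ the rule $r/\lambda$). The first step applies exactly one rule, once, and leaves content $f<r$, which halts. $\square$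

The second test weakens the guess. Put one membrane inside the skin. Let the skin have the rule $1/2$, the inner membrane the rule $\lambda/1$, start with one object in the outer region, and read the output in the inner one. In each step every outer object either becomes two or moves inside; the system halts when the outer region is empty. Moving in at once gives 1. Doubling first gives two outer objects; from there, "one in, one doubles" can be repeated $j\ge0$ times, and then both go in, giving $j+2$. The output 0 is impossible, since outer objects are never lost except into the inner region. So two membranes generate the infinite set $\{n:n\ge1\}$.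

The problem comes from "Communication In" (https://www.tdx.cat/bitstream/handle/10803/8784/ThesisAlhazov1.pdf?isAllowed=y&sequence=1) and asks "whether or not P systems with one symbol are universal". Two results are given as known. First, $NO_sP_m=N_aO_sP_m=NRE$ for $m\ge1$, $s\ge2$, $m+s\ge6$, which says nothing for $s=1$. Second, one symbol and three membranes can accept the non-semilinear set $\{2^n\mid n\ge0\}$, which tells against the guess. The mode is not specified there, nor whether the number of membranes may be unbounded; we allow any number of membranes and ask about both modes. The first guess turns out to be wrong.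

**Theorem.** $NO_1P_9=N_aO_1P_9=NRE$. Hence $\bigcup_{m\ge1}NO_1P_m=\bigcup_{m\ge1}N_aO_1P_m=NRE$.

So the answer is yes in both modes, and nine membranes suffice. We also prove:

**Proposition 1.** Every r.e. $S\subseteq\mathbb N^d$ ($d\ge1$) is accepted by a one-symbol system with $2d+7$ membranes, the input $(n_1,\dots,n_d)$ being added to $d$ designated regions.

By Proposition 2 and the Theorem, the least $m$ with $NO_1P_m=NRE$ satisfies $2\le m\le9$. No claim is made that 9 is optimal in either mode.

## 2. Register machines, and why nothing beyond $NRE$ appears

**The inclusion $\subseteq NRE$.** If the skin has a rule $\lambda/y$, some rule is always applicable, nothing halts, and the set is $\emptyset$ in both modes. Otherwise every rule application uses at least one object lying inside the system (an inner rule $\lambda/y$ takes its objects from the surrounding region, which is inside). So the number of applications in a step is at most the number of objects present. Each configuration, a finite vector of numbers, has finitely many computable successors, and one can decide whether it is halting. Hence halting computations can be enumerated, and with them the generated numbers, respectively the accepted inputs.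

For the other inclusion we simulate register machines.

**Definition (register machine).** A machine has $K$ registers over $\mathbb N$, finitely many labels, an initial label $q_0$, a final label $q_f$, and finitely many instructions $p\to q$. A label may have several instructions, but none leaves $q_f$. The types are

- JUMP: only change the label;
- INC$(k)$: add 1 to register $k$;
- DEC$(k)$: executable only if register $k$ is $\ge1$; subtract 1;
- ZERO$(k)$: executable only if register $k$ is 0;
- OUT: increase an output counter by 1.

*Example: multiply $x$ by $c$.* Suppose register 1 holds $x$ and register 2 holds 0. At a label choose between DEC$(1)$ followed by $c$ times INC$(2)$ and back, or ZERO$(1)$ and on. Only one of the two is executable, so the loop runs exactly $x$ times and leaves $0,cx$. A second loop moves $cx$ back to register 1 and ends with ZERO$(2)$.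

**Standard fact** (Minsky, *Computation: Finite and Infinite Machines*, 1967, Ch. 14). For every r.e. $S\subseteq\mathbb N^d$ there is a two-register machine without OUT which, started with $\prod_ip_i^{n_i}$ ($p_i$ the $i$-th prime) and $0$ in its registers, can reach its final label iff $(n_1,\dots,n_d)\in S$.

We use it in two forms.

**(A)** For r.e. $S\subseteq\mathbb N^d$ there is a machine with $d+2$ registers and no OUT which, started with $(n_1,\dots,n_d,0,0)$, can reach $q_f$ iff $(n_1,\dots,n_d)\in S$. Indeed, put $x:=1$ in register $d+1$. For each $i$ in turn, as long as DEC$(i)$ is executed, multiply $x$ by $p_i$ with the help of register $d+2$; leave the loop with ZERO$(i)$. Now registers $d+1,d+2$ hold $\prod p_i^{n_i}$ and $0$; run Minsky's machine on them.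

**(B)** For r.e. $S\subseteq\mathbb N$ there is a machine with 2 registers and *exactly one* OUT instruction such that, started with zeros, the set of output values over all runs reaching $q_f$ is $S$. Indeed, put $x:=1$. At one loop label, either JUMP to Minsky's machine for $S$, or execute OUT, double $x$, and return to the loop label. After $n$ rounds the output is $n$ and the registers hold $2^n,0$; from there $q_f$ can be reached iff $n\in S$.

## 3. States as piles of objects, an alarm, and registers that swallow the pile

Call the region of the skin the *hub*. The natural first attempt is to store the state $q$ of the machine as a pile of $c_q$ objects in the hub, with a skin rule $c_p/c_q$ for a transition from $p$ to $q$.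

Two dangers appear at once. A pile may fire a rule meant for a smaller pile: with codes 5 and 7, a hub of 7 can use the rule for 5 and leave 2 objects idle. And a pile may be split: with codes 2, 3, 5, a hub of 5 can fire the rules for 2 and 3 together.

The first danger is met by an alarm against idle objects. Place in the hub a membrane $X$ with the single rule $\lambda/2$, and inside $X$ a membrane $Y$ with the single rule $1/1$. Initially $X$ holds 0 objects and $Y$ holds 1.

**Alarm principle.** A computation in which the rule of $X$ is ever used never halts. Indeed, after that $X$ contains an object, and it does so forever, because $X$'s own rule only brings objects in and $Y$'s rule $1/1$ preserves the number of objects in $X$. As $Y$ always holds 1 object, $Y$'s rule is applicable forever.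

Call a step **safe** if it does not use the rule of $X$. By maximality, *a safe step leaves at most one hub object unused*: two unused hub objects would make $\lambda/2$ applicable. A halting computation consists of safe steps only. The second danger is met by choosing all codes in a window like $\{5J+1,\dots,6J\}$, where no code is a sum of two others.

So the control works. Now try to put the registers in the hub as well. Let a membrane $R$ in the hub store the value $v$ as $2v$ objects. A zero test must notice $v\ge1$, and maximality offers a way: leave a single object waiting in the hub, which the alarm tolerates, and give $R$ the rule $2/1$. If $v\ge1$, the rule must take the waiting object; if $v=0$ it cannot, and the object is still there afterwards.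

Here is the exact point where this breaks. Let the hub hold $h$ objects, at any moment, and suppose $v\ge h$. Then the rule $2/1$ of $R$ can be applied $h$ times in one step. It takes all $h$ hub objects, so no hub object is left for any other rule, the step is maximal, and the alarm is silent; yet the skin rule that should have advanced the state has not been used, and the hub now holds $2h$ objects. Since $h$ is bounded in the simulation and $v$ is not, no choice of constants for the codes removes this.

The same trouble appears with output. If an output membrane with rule $\lambda/1$ sat in the hub, then at any time the whole hub could drain into it.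

So an unbounded store must never touch the hub. The remedy is an airlock.

## 4. The airlock and its arithmetic

For each register $k$ we put in the hub a membrane $W_k$ of *bounded* content, and inside it the membrane $R_k$ with content $N+v_k$, where $v_k$ is the value. At rest $W_k$ holds a number $z<N$. The rules of $R_k$ are
$$\mathrm I_k=N/(N+1),\qquad \mathrm D_k=(N+1)/N .$$
$\mathrm I_k$ needs $R_k\ge N$, $W_k\ge N+1$, and adds 1 to $R_k$; $\mathrm D_k$ needs $R_k\ge N+1$ (that is, $v_k\ge1$), $W_k\ge N$, and subtracts 1 from $R_k$. At rest both are disabled, since $W_k=z<N$. If $W_k$ is loaded with $N$ or $N+1$ objects, at most one of them is applied, once, since $2N>N+1$. The content of $W_k$ after the exchange records what happened: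

| load of $W_k$ | exchange | $W_k$ afterwards |
|---|---|---|
| $N+1$ | $\mathrm I_k$ | $N$ |
| $N+1$ | $\mathrm D_k$ (only if $v_k\ge1$) | $N+2$ |
| $N$ | none (if $v_k=0$) | $N$ |
| $N$ | $\mathrm D_k$ (forced if $v_k\ge1$) | $N+1$ |

Thus increment means "load $N+1$, then verify $N$"; zero test means "load $N$, then verify $N$"; decrement means "load $N$, then verify $N+1$".

Verification has two halves. That $W_k$ holds *at least* a certain number is checked by a rule that must take that many. That it holds *no more* cannot be checked by such a rule; it is checked with the waiting object of Section 3, which now is harmless because $W_k$ is bounded: after closing, $W_k$ should hold exactly $z$, and a test rule $(z+1)/1$ is forced to swallow the waiting object iff $W_k$ holds more.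

All membranes $W_k$ share the hub. To make the hub address one rule of one airlock, each rule takes its own characteristic amount from the hub, and these amounts are chosen so that no amount is confused with another, nor with another plus one or two stray objects. Here are numbers that work. Put
$$D=6K+6\ (\ge12),\quad N=3D,\quad z=2D+6,\quad t=2D+3=z-3,$$
$$i_k^+=2D+3+6k,\quad o_k^+=D+8+6k,\quad i_k^-=2D+6+6k,\quad o_k^-=D+12+6k .$$
Opening $W_k$ will send $o_k^\pm$ out and bring $i_k^\pm$ in. We have
$$z-o_k^++i_k^+=3D+1=N+1,\qquad z-o_k^-+i_k^-=3D=N,\qquad D\le o_k^\pm\le z, \tag{1}$$
the last because $o_K^-=D+12+6K=2D+6=z$ is the largest of the $o_k^\pm$. Let $A=\{t,z\}\cup\{i_k^+,i_k^-:1\le k\le K\}$. This is the set $\{2D+3,2D+6,2D+9,\dots,2D+6+6K=3D\}$: its elements are distinct, lie in $(2D,3D]$, and pairwise differ by at least 3. Finally, since $D\ge12$,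
$$z+2<N,\qquad z<N-3,\qquad N+2<2z+2,\qquad N+2<4D. \tag{2}$$

*Example, $K=1$.* $D=12$, $N=36$, $z=30$, $t=27$, $i_1^+=33$, $o_1^+=26$, $i_1^-=36$, $o_1^-=30$, and $A=\{27,30,33,36\}$. Opening for an increment changes $W_1$ from 30 to $30-26+33=37$; opening for a test or a decrement changes it to $30-30+36=36$.

## 5. The complete system

Let $\mathcal M$ be a machine with $K\ge1$ registers and at most one OUT instruction. The membranes are: the skin, whose region is the hub; in the hub, $X$ containing $Y$; in the hub, for each $k$, $W_k$ containing $R_k$; and, only if $\mathcal M$ has an OUT instruction, in the hub a membrane $P$ containing the output membrane $U$.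

The pair $P,U$ is an airlock for output. $P$ receives $\pi+1$ objects, must return $\pi$ of them, and the one left over enters $U$.

**States and codes.** The *states* are all labels together with auxiliary states: $(\iota,1),\dots,(\iota,6)$ for each INC or ZERO instruction $\iota$; $(\iota,1),\dots,(\iota,4)$ for each DEC instruction $\iota$; and $o1,o2,o3$ for the OUT instruction. We write $c_{\iota j}$ for the code of $(\iota,j)$. Let $J$ be the number of states and $G=5J$. Give the states distinct codes $c_\sigma\in\{G+1,\dots,G+J\}$ and put
$$c_\pi=G+3J=8J,\qquad C=40KD,\qquad \pi=Cc_\pi .$$
In the hub, the state $\sigma$ is represented by $Cc_\sigma$ objects. The factor $C$ is so large that amounts of the size of those in Section 4 cannot be traded against codes.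

**Inner rules.**

- $X$: $\lambda/2$. $\;Y$: $1/1$.
- $R_k$: $\mathrm I_k=N/(N+1)$ and $\mathrm D_k=(N+1)/N$.
- $W_k$: the open rules $o_k^+/i_k^+$ and $o_k^-/i_k^-$; close-low $(N-3)/t$; close-high $(N+1)/z$; the test $T_k=(z+1)/1$.
- $P$: $\lambda/(\pi+1)$, called $P$-in, and $\pi/\lambda$, called $P$-out. $\;U$: $\lambda/1$.

**Skin rules**, for each instruction $\iota:p\to q$:

- JUMP: $Cc_p/Cc_q$.
- INC$(k)$, with $i=i_k^+$, $o=o_k^+$: the seven rules
$$Cc_p/(Cc_{\iota1}+i),\quad Cc_{\iota1}/Cc_{\iota2},\quad (Cc_{\iota2}+o)/(Cc_{\iota3}+t),\quad Cc_{\iota3}/Cc_{\iota4},$$
$$(Cc_{\iota4}+N-3)/(Cc_{\iota5}+1),\quad Cc_{\iota5}/Cc_{\iota6},\quad (Cc_{\iota6}+1)/Cc_q .$$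
- ZERO$(k)$: the same with $i=i_k^-$, $o=o_k^-$.
- DEC$(k)$: the five rules
$$Cc_p/(Cc_{\iota1}+i_k^-),\quad Cc_{\iota1}/Cc_{\iota2},\quad (Cc_{\iota2}+o_k^-)/(Cc_{\iota3}+z),\quad Cc_{\iota3}/Cc_{\iota4},\quad (Cc_{\iota4}+N+1)/Cc_q .$$
- OUT: the four rules
$$Cc_p/(C(c_{o1}+c_\pi)+1),\quad Cc_{o1}/Cc_{o2},\quad Cc_{o2}/Cc_{o3},\quad C(c_{o3}+c_\pi)/Cc_q .$$

Finally there is the skin rule $Cc_{q_f}/\lambda$. No skin rule has the form $\lambda/y$.

**Configurations.** $\mathrm{Conf}(q,v,\omega)$ denotes: hub $Cc_q$; every $W_k$ holds $z$; $R_k$ holds $N+v_k$; $X$ holds 0, $Y$ holds 1; $P$ holds 0 and $U$ holds $\omega$ (if they exist). The initial configuration is $\mathrm{Conf}(q_0,0,0)$. In accepting mode the input goes to $R_1$ (or to $R_1,\dots,R_d$ for $d$ inputs), so the start is $\mathrm{Conf}(q_0,(n_1,\dots,n_d,0,\dots,0),0)$. In generating mode the output region is $U$.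

*An increment in numbers.* Take $K=1$ and $v_1=0$. The rules of $W_1$ are $26/33$, $30/36$, $33/27$, $37/30$, $31/1$, those of $R_1$ are $36/37$ and $37/36$. The intended computation for INC$(1)$ is

| hub | $W_1$ | $R_1$ | what the next step does |
|---|---|---|---|
| $Cc_p$ | 30 | 36 | skin chooses INC |
| $Cc_{\iota1}+33$ | 30 | 36 | open: $26/33$ |
| $Cc_{\iota2}+26$ | 37 | 36 | exchange $\mathrm I_1$: $36/37$ |
| $Cc_{\iota3}+27$ | 36 | 37 | close-low: $33/27$ |
| $Cc_{\iota4}+33$ | 30 | 37 | skin removes the 33, brings 1 |
| $Cc_{\iota5}+1$ | 30 | 37 | one object waits |
| $Cc_{\iota6}+1$ | 30 | 37 | skin removes it |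
| $Cc_q$ | 30 | 37 | |

If $v_1=1$ and the exchange wrongly uses $\mathrm D_1$, then $W_1=38$ after it, close-low gives $38-33+27=32>30$, the test $31/1$ is forced, $W_1$ drops to 2 and the hub holds $Cc_{\iota6}+31$. Now the skin takes $Cc_{\iota6}+1$, and the 30 remaining objects could only be absorbed by close-high $37/30$, for which $W_1$ is too small. The alarm goes off. We now prove that nothing else can happen.

## 6. Rigidity: the content of the hub dictates the step

The purpose of this section is one lemma: in a safe step, the number of hub objects determines which rules use them.

Call the skin rules and $P$-in *big*. A big rule takes $C\gamma+y$ objects from the hub, where $\gamma$ is called its *code* and $y\in\{0,1,o_k^\pm,N-3,N+1\}$, so that $0\le y\le N+1$. ($P$-in takes $\pi+1=Cc_\pi+1$: code $c_\pi$, $y=1$.) All big rules with the same code $c_\sigma$ have the same $y$, which we denote by $y_\sigma$: if $\sigma$ is a label then $y=0$, and if $\sigma$ is auxiliary there is at most one such rule. No big rule has code $c_{o3}$; the state $o3$ occurs on a left side only in $C(c_{o3}+c_\pi)/Cc_q$, whose code is $c_{o3}+c_\pi$.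

The other rules taking hub objects are the *$A$-rules* (open and close rules of the $W_k$; each takes an element of $A$), the tests $T_k$ (each takes 1), and the rule of $X$.

**Rigidity Lemma.** Let the hub contain $h=C\gamma+y'$ with $\gamma\in\{c_\sigma\}\cup\{c_{o1}+c_\pi,\,c_{o3}+c_\pi\}$ and $0\le y'\le 3D+1$. Assume every $W_k$ contains at most $N+2$ objects and at most one $W_k$ contains more than $z$. In a safe step let $s$ be the number of hub objects not taken by big rules. Then:

1. If $\gamma=c_\sigma$, exactly one big rule is used, once; it has code $c_\sigma$, and $s=y'-y_\sigma$. (So if no big rule has code $c_\sigma$, which is the case for $\sigma=o3$ and for a label $\neq q_f$ that no instruction leaves, no safe step exists.) If $\gamma=c_{o1}+c_\pi$, exactly $Cc_{o1}/Cc_{o2}$ and $P$-in are used, once each, and $s=y'-1$. If $\gamma=c_{o3}+c_\pi$, exactly $C(c_{o3}+c_\pi)/Cc_q$ is used, once, and $s=y'$.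
2. If $s=0$, no $A$-rule and no $T_k$ is used. If $s\in A$, exactly one $A$-rule is used, it takes $s$ hub objects, no $T_k$ is used, and no hub object remains unused. If $s=1$, no $A$-rule is used, and either exactly one $T_k$ is applied, once, or no $T_k$ is used and one hub object stays unused.

*Proof.*

**Step 1: $s$ is small compared with $C$.** Every rule of $W_k$ takes at least $D$ objects from $W_k$, since $o_k^\pm\ge D$ and $N-3$, $N+1$, $z+1$ are larger than $D$. As $W_k$ has at most $N+2<4D$ objects, at most 3 applications occur per $W_k$. Each takes at most $3D$ hub objects. The $W_k$ are the only membranes, apart from those of big rules and $X$, whose rules take hub objects, and $X$ is idle. With at most one unused hub object we get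
$$0\le s\le 9KD+1 .$$

**Step 2: codes and small parts balance separately.** Let the applications of big rules, counted with multiplicity, have codes $\gamma_1,\dots,\gamma_r$ and small parts $y_1,\dots,y_r$. Then
$$C\gamma+y'=C\sum_j\gamma_j+\sum_jy_j+s. \tag{3}$$
If $r\ge3$, the right side is at least $3C(G+1)$, because every code is at least $G+1$. But $\gamma\le(G+J)+(G+3J)=2G+4J=14J<15J=3G$ and $y'\le3D+1<C$, so the left side is less than $C(3G+1)$, a contradiction. So $r\le2$, and
$$\Big|y'-\sum_jy_j-s\Big|\le 9KD+1+2(3D+1)\le15KD+3<40KD=C .$$
By (3) the number inside the bars is a multiple of $C$, hence 0. Therefore $\sum\gamma_j=\gamma$ and $s=y'-\sum y_j$. Since $\gamma>0$, $r\ge1$.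

**Step 3: which codes can add up to $\gamma$.** The codes of big rules are: some $c_\sigma\in[5J+1,6J]$ with $\sigma\ne o3$; $c_\pi=8J$; and $c_{o3}+c_\pi\in[13J+1,14J]$.

If $\gamma=c_\sigma\le6J$, then $r=1$, since two codes sum to more than $10J$, and the code of the rule is $c_\sigma$.

If $\gamma=c_{oj}+c_\pi\in[13J+1,14J]$ with $j\in\{1,3\}$ and $r=1$, then the code is $c_{o3}+c_\pi$, since all other codes are at most $8J$; as codes of states are distinct, $j=3$. If $r=2$: two codes of the form $c_\sigma$ sum to at most $12J$; two $c_\pi$ sum to $16J$; a pair containing $c_{o3}+c_\pi$ sums to more than $18J$. So the pair is $c_\pi$ and a $c_\sigma$, with $c_\sigma=c_{oj}$. As no big rule has code $c_{o3}$, this forces $j=1$. The only big rule with code $c_{o1}$ is $Cc_{o1}/Cc_{o2}$ (there is one OUT instruction), and the only one with code $c_\pi$ is $P$-in. Hence for $j=1$ exactly these two are used and $s=y'-0-1$; for $j=3$ exactly $C(c_{o3}+c_\pi)/Cc_q$ is used and $s=y'$. This proves 1.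

**Step 4: how $s$ is split.** A $T_k$ takes $z+1$ objects from $W_k$. Only one $W_k$ can have that many, and it has at most $N+2<2z+2$. So the total number $\tau$ of applications of tests is 0 or 1. Let $\varepsilon\in\{0,1\}$ be the number of unused hub objects. Then $s=\sum\alpha+\tau+\varepsilon$, where the $\alpha\in A$ are the amounts taken by the applied $A$-rules. Each $\alpha$ exceeds $2D\ge24$, and two of them sum to more than $4D$.

If $s\in A$, then $24<s\le3D$, so exactly one $\alpha$ occurs, and $s-\alpha\in\{0,1,2\}$. As distinct elements of $A$ differ by at least 3, $\alpha=s$ and $\tau=\varepsilon=0$. If $s=0$, all terms vanish. If $s=1$, no $\alpha$ occurs and $\tau+\varepsilon=1$. $\square$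

Two remarks complement the lemma.

**(R)** A rule of $R_k$ needs at least $N$ objects of $W_k$ that are not used otherwise. If $W_k\le z+2$, no rule of $R_k$ is applicable, because $z+2<N$.

**(C)** The only $A$-rules taking $t$ (respectively $z$) are the close-low (respectively close-high) rules. They need some $W_k\ge N-3$ (respectively $\ge N+1$), and both bounds are larger than $z$. The only $A$-rule taking $i_k^\pm$ is the corresponding open rule of $W_k$.

## 7. One instruction, step by step

We start from $\mathrm{Conf}(q,v,\omega)$ and follow *safe* steps only. Every configuration below satisfies the hypotheses of the Lemma: the small parts $y'$ of the hub are among $0$, $1$, $i_k^\pm$, $o_k^\pm$, $t$, $z$, $z+1$, $N-3$, $N+1$, all at most $3D+1$; only the $W_k$ in use can exceed $z$, and it never exceeds $N+2$. "Hub" means the hub content. Regions not mentioned do not change; in particular $W_j=z$ for $j\ne k$, so $R_j$ is inactive by (R), and $Y$ is inactive since $X$ is empty.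

**Choosing an instruction.** The hub is $Cc_q$, so $\gamma=c_q$, $y'=0$, $s=0$: exactly one skin rule with code $c_q$ is used, and nothing else. This chooses an instruction $\iota:q\to q'$, or is $Cc_{q_f}/\lambda$ if $q=q_f$. If $q\ne q_f$ and no instruction leaves $q$, there is no safe step. For a JUMP we have reached $\mathrm{Conf}(q',v,\omega)$.

**INC$(k)$.** The aim is to reach $\mathrm{Conf}(q',v+e_k,\omega)$, where $e_k$ is the $k$-th unit vector, and nothing else.

*Step 1, opening.* Hub $Cc_{\iota1}+i_k^+$, so $s=i_k^+$. By the Lemma and (C) the open rule of $W_k$ is used, together with $Cc_{\iota1}/Cc_{\iota2}$. It is available, since $W_k=z\ge o_k^+$. $R_k$ is inactive because $W_k=z$. Now hub $=Cc_{\iota2}+o_k^+$ and, by (1), $W_k=N+1$.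

*Step 2, exchange.* $y'=o_k^+=y_{\iota2}$, so $s=0$ and no rule of a membrane $W_j$ is used; the skin rule makes the hub $Cc_{\iota3}+t$. All $N+1$ objects of $W_k$ are free for $R_k$. $\mathrm I_k$ is applicable because $R_k\ge N$, so by maximality some rule of $R_k$ is applied; since $2N>N+1$, exactly one is applied, once. Either it is $\mathrm I_k$: then $W_k=N$, $R_k=N+v_k+1$ (correct). Or, possible only if $v_k\ge1$, it is $\mathrm D_k$: then $W_k=N+1-N+(N+1)=N+2$ (wrong).

*Step 3, closing.* $s=t$. By the Lemma and (C) a close-low rule is used, and it is that of $W_k$, as the other $W_j$ hold $z<N-3$. The remainder in $W_k$ is 3 or 5, so $R_k$ is inactive. Hub $=Cc_{\iota4}+N-3$, and $W_k=3+t=z$ or $5+t=z+2$. Write $W_k=z+d$, with $d=0$ (correct) or $d=2$ (wrong).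

*Step 4, removing what came out.* $y'=N-3=y_{\iota4}$, $s=0$; the hub becomes $Cc_{\iota5}+1$. $R_k$ is inactive by (R).

*Step 5, the test for excess.* $s=1$. If $d=0$, all $W_j=z$ and no $T_j$ is applicable, so one object waits and hub $=Cc_{\iota6}+1$. If $d\ge1$, then $T_k$ must be used: otherwise one hub object would be unused, and so would all $z+d\ge z+1$ objects of $W_k$ (no $A$-rule is used, $R_k$ is inactive), so $T_k$ could be added, contradicting maximality. Then hub $=Cc_{\iota6}+z+1$ and $W_k=z+d-(z+1)+1=d\le2$.

*Step 6, reading the test.* If $d=0$: $y'=1=y_{\iota6}$, $s=0$, and $(Cc_{\iota6}+1)/Cc_{q'}$ leads to $\mathrm{Conf}(q',v+e_k,\omega)$. If $d\ge1$: $s=(z+1)-1=z$, so a close-high rule would have to be used; but every $W_j\le z<N+1$. There is **no safe step**.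

**ZERO$(k)$.** The aim is to reach $\mathrm{Conf}(q',v,\omega)$ if $v_k=0$, and to be stuck otherwise. Step 1, with $i_k^-$ and $o_k^-\le z$, gives hub $=Cc_{\iota2}+o_k^-$ and $W_k=N$ by (1). In step 2, $s=0$, so no rule of a membrane $W_j$ is used and the hub becomes $Cc_{\iota3}+t$. $\mathrm I_k$ is inapplicable, since it needs $N+1$ objects of $W_k$. $\mathrm D_k$ is applicable iff $R_k\ge N+1$, that is, iff $v_k\ge1$; then it is forced by maximality, and is applied exactly once as $2N>N$. So $W_k=N$ if $v_k=0$, and $W_k=N+1$ if $v_k\ge1$. In step 3 close-low is used on $W_k$ as before, with remainder 3 or 4; $R_k$ is inactive, and $W_k=z+d$ with $d=0$ if $v_k=0$ and $d=1$ if $v_k\ge1$. Steps 4 to 6 are word for word as above. So if $v_k=0$ we reach $\mathrm{Conf}(q',v,\omega)$; if $v_k\ge1$ we run into a configuration without safe step.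

**DEC$(k)$.** The aim is to reach $\mathrm{Conf}(q',v-e_k,\omega)$ if $v_k\ge1$, and to be stuck otherwise. Steps 1 and 2 are as for ZERO, except that the hub is then $Cc_{\iota3}+z$. We have $W_k=N+1$, $R_k=N+v_k-1$ if $v_k\ge1$, and $W_k=N$ if $v_k=0$. In step 3, $s=z$, so a close-high rule must be used. If $v_k=0$, none is applicable, since all $W_j\le N$: **no safe step**. If $v_k\ge1$, it is used on $W_k$ by (C) and consumes all its $N+1$ objects, so $R_k$ is inactive. Together with $Cc_{\iota3}/Cc_{\iota4}$ it gives hub $=Cc_{\iota4}+N+1$ and $W_k=z$. In step 4, $y'=N+1=y_{\iota4}$, $s=0$, and we reach $\mathrm{Conf}(q',v-e_k,\omega)$.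

**OUT.** The aim is to put exactly one object into $U$.

*Step 1.* Hub $C(c_{o1}+c_\pi)+1$. By the Lemma exactly $Cc_{o1}/Cc_{o2}$ and $P$-in are used, and $s=0$. Then hub $=Cc_{o2}$ and $P=\pi+1$.

*Step 2.* In the hub, exactly $Cc_{o2}/Cc_{o3}$ is used, $s=0$. In $P$, since $2\pi>\pi+1$, $P$-out is used at most once. If it is used, the one remaining object must enter $U$ by maximality: hub $=Cc_{o3}+\pi=C(c_{o3}+c_\pi)$, $P=0$, $U=\omega+1$. If it is not used, all $\pi+1$ objects enter $U$ by maximality: hub $=Cc_{o3}$, $P=0$.

*Step 3.* In the first case $C(c_{o3}+c_\pi)/Cc_{q'}$ is used, $s=0$, and we reach $\mathrm{Conf}(q',v,\omega+1)$. In the second case there is **no safe step**, since no big rule has code $c_{o3}$.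

**Final.** From $\mathrm{Conf}(q_f,v,\omega)$ the only safe step uses $Cc_{q_f}/\lambda$ and leaves hub $=0$, $W_k=z$, $X=P=0$, $Y=1$, $U=\omega$. No rule is applicable now. All skin rules, all rules of the $W_k$, the rule of $X$ and $P$-in need hub objects; $P$-out and the rule of $U$ need objects in $P$; $Y$'s rule needs an object in $X$; the rules of $R_k$ need $W_k\ge N>z$. So the system **halts**, with $\omega$ objects in $U$.

**The correct steps really are steps.** So far we have shown what a safe step must look like. We also need that the steps described as correct exist, that is, are maximal. In each of them the listed rules are applicable simultaneously. All hub objects are used, except the single waiting object in step 5 with $d=0$. That object can be used by no rule: $\lambda/2$, the $A$-rules and the big rules need more than one hub object, and every $T_j$ is disabled because all $W_j=z$. When no hub object is unused, no skin rule, no rule of $X$ or of a $W_j$, and no $P$-in can be added, since each needs one. The remaining possible applications, in the $R_j$, $P$-out and $U$, were treated above, and $Y$ is inactive. So these steps are maximal, and they are safe.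

## 8. Halting computations are runs of the machine

**Halting computation $\Rightarrow$ run.** In a halting computation every step is safe, by the alarm principle. Every configuration listed in Section 7 before the final one has at least 2 hub objects, so $\lambda/2$ is applicable and the configuration is not halting; the computation must continue from it with a safe step. In particular it never meets a configuration without safe step. By Section 7, every wrong choice leads to such a configuration. Hence a halting computation passes through configurations $\mathrm{Conf}(q,v,\omega)$ along an actual run of $\mathcal M$ and, being finite, ends with the final step from some $\mathrm{Conf}(q_f,v,\omega)$.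

**Run $\Rightarrow$ halting computation.** Conversely, every run of $\mathcal M$ that reaches $q_f$ with output $\omega$ yields, by the correct steps of Section 7 followed by the final step, a halting computation that ends with exactly $\omega$ objects in $U$ (if $U$ exists).

## 9. Counting membranes: nine in both modes, $2d+7$ for $d$ inputs

**Proof of the Theorem.** The inclusions in $NRE$ were shown in Section 2.

*Accepting mode.* Let $S\subseteq\mathbb N$ be r.e. Take $\mathcal M$ from (A) with $d=1$, so $K=3$ and there is no OUT. The system has $3+2\cdot3=9$ membranes: the skin, $X$, $Y$, $W_1,R_1,W_2,R_2,W_3,R_3$. Adding $n$ objects to region $R_1$ gives $\mathrm{Conf}(q_0,(n,0,0),0)$. By Section 8, some computation from there halts iff $q_f$ is reachable from $(n,0,0)$, that is, iff $n\in S$. So $N_aO_1P_9=NRE$, and $\bigcup_mN_aO_1P_m=NRE$.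

*Generating mode.* Take $\mathcal M$ from (B), so $K=2$ and there is exactly one OUT. The system has $3+4+2=9$ membranes: the skin, $X$, $Y$, $W_1,R_1,W_2,R_2$, $P$, $U$. By Section 8 the numbers of objects in $U$ at halting are exactly the outputs of runs reaching $q_f$, that is, the set $S$ itself, with no additive constant and with small numbers included. So $NO_1P_9=NRE$, and $\bigcup_mNO_1P_m=NRE$. $\blacksquare$

**Proof of Proposition 1.** Take $\mathcal M$ from (A), with $K=d+2$ and no OUT, and let $R_1,\dots,R_d$ be the input regions. Adding the input gives $\mathrm{Conf}(q_0,(n_1,\dots,n_d,0,0),0)$, and by Section 8 some computation from there halts iff $(n_1,\dots,n_d)\in S$. The number of membranes is $3+2(d+2)=2d+7$. $\square$
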